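
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{Independence of the hypercovering for the filtered\\ de Rham complex of a complex analytic space}


\begin{abstract}
Let $\varepsilon\colon Y_\bullet\to X$ be a proper hypercovering of a complex analytic space by manifolds. Deligne conjectured that the complex $R\varepsilon_*\Omega^\bullet_{Y_\bullet}$, with its Hodge filtration, does not depend on $\varepsilon$. We prove this for every complex analytic space. The main step is that on complex manifolds the sheaves $\Omega^p$ satisfy descent for the topology generated by open coverings and proper surjections. Flattening and resolution of singularities reduce this to finite maps, which are treated by a transfer, and to blow-ups with smooth centers, which are treated by Bott vanishing. No Hodge theory is used.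
\end{abstract}

\section{The question and the answer}

\subsection{Differential forms on a singular space}

On a complex manifold $X$ the holomorphic de Rham complex $\Omega^\bullet_X$ resolves the constant sheaf $\mathbf C_X$. Its filtration by degree has the coherent sheaves $\Omega^p_X$ as graded pieces. When $X$ is singular, one can try to produce such a complex by replacing $X$ with manifolds. Choose a proper surjection $Y_0\to X$ from a manifold, then a proper surjection $Y_1\to Y_0\times_XY_0$ from a manifold (through which the diagonal of $Y_0$ factors, so that there is a degeneracy map), and so on. This gives a \emph{proper hypercovering} $\varepsilon\colon Y_\bullet\to X$ with smooth terms. Gluing the de Rham complexes of the $Y_n$ along the simplicial structure gives a filtered complex $R\varepsilon_*\Omega^\bullet_{Y_\bullet}$ on $X$. There are very many choices of $Y_\bullet$, and one has to ask whether the result depends on them.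

If the filtration is forgotten, it does not: by the Poincar\'e lemma and cohomological descent the complex is a resolution of $\mathbf C_X$ (see Theorem~\ref{thm:properties}(iv)). The question concerns the filtration, hence the graded pieces $R\varepsilon_*\Omega^p_{Y_\bullet}$, which are built from coherent cohomology. Already for smooth $X$, where one would guess that $\Omega^p_X$ comes out whatever $Y_\bullet$ is, this is a real statement: the sheaf $\Omega^p$ should satisfy descent along proper surjections whose fibers may be singular, of positive and of varying dimension.

\medskip\noindent\textbf{Conjecture} (Deligne, analytic case; see \cite{HP}). \emph{Let $X$ be a complex analytic space. In the derived category of filtered complexes described in Section~\ref{sub:cat}, $R\varepsilon_*\Omega^\bullet_{Y_\bullet}$ is independent of the choice of the proper hypercovering $\varepsilon$ with smooth terms: there is a transitive system of isomorphisms between these objects when $\varepsilon$ varies. In particular, for all $p$, its $p$-th graded piece is a well defined object of $D^+(X,\mathcal O_X)$.}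

\medskip
For projective schemes over $\mathbf C$ the analogous independence on the Zariski site was proved by Deligne and du Bois; the resulting object is the du Bois complex. We prove the conjecture for all $X$. We now make the terms precise.

\subsection{Conventions and hypercoverings}

Analytic spaces are complex, Hausdorff, and not necessarily reduced. A \emph{manifold} is a smooth analytic space; its components may have different dimensions. \emph{Proper} means topologically proper, and $\Omega^p_X=\Lambda^p\Omega^1_X$ denotes analytic K\"ahler forms. For $Y$ over $X$ and $U\subset X$ open, $Y_U=Y\times_XU$. The topological space underlying a fiber product is the topological fiber product, so proper surjective maps are stable under base change; they are also stable under composition.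

Let $Y_\bullet$ be a simplicial analytic space over $X$. For $T$ over $X$ let $Y_n(T)$ be the set of $X$-morphisms $T\to Y_n$, so that $Y_\bullet(T)$ is a simplicial set. For a finite simplicial set $S$ (one with finitely many nondegenerate simplices) let $Y^S$ be the analytic space over $X$ that represents
\[
T\longmapsto \mathrm{Hom}_{\mathrm{sSet}}(S,Y_\bullet(T)).
\]
It exists by induction on the dimension and the number of nondegenerate simplices: $Y^\emptyset=X$, $Y^{\Delta^n}=Y_n$, and if $B$ arises from $A$ by attaching an $n$-simplex along its boundary, then
\begin{equation}\label{eq:attach}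
Y^B=Y^A\times_{Y^{\partial\Delta^n}}Y_n .
\end{equation}
The space $Y^{\partial\Delta^n}=(\mathrm{cosk}_{n-1}\mathrm{sk}_{n-1}Y)_n$ (coskeleton relative to $X$) is the \emph{matching space}. It depends only on the terms of degree $<n$. For $n=0$ it is $X$, and for $n=1$ it is $Y_0\times_XY_0$.

\begin{definition}
A \emph{proper hypercovering} of $X$ is a simplicial analytic space $\varepsilon\colon Y_\bullet\to X$ over $X$ such that $Y_n\to Y^{\partial\Delta^n}$ is proper and surjective for every $n\ge0$. It is \emph{smooth} if all $Y_n$ are manifolds.
\end{definition}

By \eqref{eq:attach}, if $A\subset B$ are finite simplicial sets and $Y_\bullet$ is a proper hypercovering, then $Y^B\to Y^A$ is a composition of base changes of the maps $Y_n\to Y^{\partial\Delta^n}$. Hence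
\begin{equation}\label{eq:AB}
Y^B\to Y^A\quad\text{is proper and surjective.}
\end{equation}
In particular all $Y_n\to X$ are proper.

\subsection{The filtered complex and its category}\label{sub:cat}

Let $\mathcal C_X$ be the category whose objects are bounded below complexes of $\mathcal O_X$-modules with a biregular (that is, finite in each degree) decreasing filtration by $\mathcal O_X$-submodules, whose differentials are filtered, are differential operators of order $\le1$, and are $\mathcal O_X$-linear on the associated graded. Its morphisms are the $\mathcal O_X$-linear filtered chain maps. A \emph{filtered quasi-isomorphism} is a morphism that induces a quasi-isomorphism on every $\mathrm{gr}^p$. Let $\mathcal D_X$ be the localization of $\mathcal C_X$ at the filtered quasi-isomorphisms. (If one allows more morphisms, for example filtered chain maps that are $\mathcal O_X$-linear only on $\mathrm{gr}$, then $\mathcal D_X$ maps to the resulting localization and the results below carry over.) By construction $\mathrm{gr}^p$ is a functor from $\mathcal D_X$ to $D^+(X,\mathcal O_X)$.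

Let $C^\bullet$ be the Godement resolution. It consists of flasque sheaves, each $C^q$ is an exact functor, and it is strictly functorial: a map $f\colon S'\to S$ and a morphism $F\to f_*F'$ induce $C^\bullet F\to f_*C^\bullet F'$. If $F$ is an $\mathcal O$-module, so is $C^qF$, and a local function $f$ acts as $C^q(f)$. Hence $[C^q(d),f]=C^q([d,f])$, and $C^q$ takes differential operators of order $\le1$ to such operators. For a manifold $\pi\colon S\to X$ over $X$ and for a smooth proper hypercovering put
\[
\mathcal A(S)=\pi_*C^\bullet\Omega^\bullet_S,\qquad
R\varepsilon_*\Omega^\bullet_{Y_\bullet}=s\bigl(\varepsilon_{n*}C^q\Omega^r_{Y_n}\bigr)_{n,q,r\ge0},\qquad F^p=\{r\ge p\},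
\]
where $s$ denotes the total complex. In total degree $m$ only $0\le r\le m$ occur, so the filtration is biregular. The only part of the differential that is not $\mathcal O_X$-linear is the de Rham differential, which raises $r$. So $R\varepsilon_*\Omega^\bullet_{Y_\bullet}$ is an object of $\mathcal C_X$. It is strictly functorial in $Y_\bullet$ over $X$, and $\mathrm{gr}^p=R\varepsilon_*\Omega^p_{Y_\bullet}[-p]$.

\begin{theorem}\label{thm:main}
Let $X$ be a complex analytic space.
\begin{enumerate}
\item[(a)] Smooth proper hypercoverings of $X$ exist, and any two are dominated by a third.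
\item[(b)] Every morphism $g\colon Z_\bullet\to Y_\bullet$ over $X$ of smooth proper hypercoverings induces an isomorphism $g^*\colon R\varepsilon_{Y*}\Omega^\bullet_{Y_\bullet}\to R\varepsilon_{Z*}\Omega^\bullet_{Z_\bullet}$ in $\mathcal D_X$, and $g^*$ depends only on $Y_\bullet$ and $Z_\bullet$, not on $g$.
\item[(c)] There is a unique system of isomorphisms $\phi_{Y'Y}\colon R\varepsilon_*\Omega^\bullet_{Y_\bullet}\to R\varepsilon'_*\Omega^\bullet_{Y'_\bullet}$ in $\mathcal D_X$, one for each pair of smooth proper hypercoverings, with $\phi_{Y''Y'}\phi_{Y'Y}=\phi_{Y''Y}$, and with $\phi_{ZY}=g^*$ for every $g\colon Z_\bullet\to Y_\bullet$.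
\end{enumerate}
Thus the conjecture holds for every complex analytic space $X$.
\end{theorem}

No K\"ahler, projectivity, compactness, reducedness or boundedness hypothesis is made. We write $\underline\Omega^\bullet_X$ for the resulting object of $\mathcal D_X$ and $\underline\Omega^p_X=\mathrm{gr}^p\,\underline\Omega_X^\bullet[p]$, with degrees normalized so that $\underline\Omega^p_X=R\varepsilon_*\Omega^p_{Y_\bullet}$ in $D^+(X,\mathcal O_X)$. Properties of these objects are collected in Section~\ref{sec:properties}.

Neither hypothesis on $Y_\bullet$, smoothness of the terms or properness of the matching maps, can simply be dropped, as the following examples show. Properness can be relaxed, however; see Theorem~\ref{thm:properties}(i).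

\begin{example}[smoothness]\label{ex:cusp}
Let $X=\{y^2=x^3\}\subset\mathbf C^2$ and let $\nu\colon\tilde X=\mathbf C\to X$, $t\mapsto(t^2,t^3)$. As $\nu$ is a proper bijection, $\tilde X\to\tilde X\times_X\tilde X$ is proper and bijective. So the constant simplicial space $\tilde X$ is a smooth proper hypercovering of $X$ (its matching space is $X$ for $n=0$, $\tilde X\times_X\tilde X$ for $n=1$, and $\tilde X$ for $n\ge2$). It gives $\underline\Omega^p_X=\nu_*\Omega^p_{\tilde X}$. The constant simplicial space $X$ is also a proper hypercovering, but not a smooth one, and it would give $\mathcal O_X$ for $p=0$. This is different, because $t=y/x$ is not a section of $\mathcal O_X$.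
\end{example}

\begin{example}[properness]
Let $X=\mathbf C$ and $Y_0=\{0\}\sqcup\mathbf C^*$. As $Y_0\to X$ is a surjective monomorphism, all matching maps of the constant simplicial manifold $Y_0$ over $X$ are surjective. For $p=0$ it gives $\mathbf C_{\{0\}}\oplus Rj_*\mathcal O_{\mathbf C^*}$, with $j\colon\mathbf C^*\to\mathbf C$ the inclusion, whereas the constant hypercovering $X$ gives $\mathcal O_X$.
\end{example}

\section{The mechanism in three small cases}\label{sec:small}

\subsection{\texorpdfstring{$X$}{X} a point: sections make everything formal}\label{sub:point}

Let $X$ be a point and $Y$ a nonempty compact manifold. The powers $Y_n=Y^{n+1}$, where $d_i$ omits the factor with index $i$ (the factors being numbered $0,\dots,n$), form a smooth proper hypercovering (the matching maps are isomorphisms for $n\ge1$). Fix $y\in Y$ and put $Y_{-1}=X$. The map $h\colon Y_{n-1}\to Y_n$, $(y_1,\dots,y_n)\mapsto(y,y_1,\dots,y_n)$, satisfies $d_0h=\mathrm{id}$ and $d_ih=hd_{i-1}$ for $i\ge1$. So for every contravariant functor $A$ from manifolds to complexes of vector spaces, and $\partial=\sum(-1)^id_i^*$, we have $h^*\partial+\partial h^*=\mathrm{id}$, and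
\[
0\to A(X)\to A(Y_0)\to A(Y_1)\to\cdots
\]
is exact. Taking $A=\Gamma(\,\cdot\,,C^\bullet\Omega^p)$ we find that $R\varepsilon_*\Omega^p_{Y_\bullet}$ is $\mathbf C$ for $p=0$ and $0$ for $p>0$, for any compact $Y$, K\"ahler or not.

In general $Y_0\to X$ has no section, not even locally on $X$. But it acquires one, the diagonal, after base change to $Y_0$ itself. This suggests that proper surjections be admitted as coverings. Let $\tau$ be the topology on analytic spaces generated by open coverings and proper surjections. Every hypercovering is contractible ``$\tau$-locally'', so $\tau$-cohomology satisfies descent for formal reasons (Section~\ref{sec:graded}). The price is that for a \emph{manifold} $M$ we must prove that $\Omega^p$ has the same cohomology in the usual topology as in $\tau$. This is Theorem~\ref{thm:A}, and the next two cases show why it is true.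

\subsection{A double covering of the disk}\label{sub:double}

Let $U$ and $Z$ be unit disks and $g\colon Z\to U$, $w\mapsto z=w^2$, with involution $\sigma(w)=-w$. The fiber product $Z\times_UZ=\{w^2=w'^2\}$ is the union of the graphs of $\mathrm{id}$ and $\sigma$, so $Z\sqcup Z\to Z\times_UZ$ is a proper surjection. Hence every $\tau$-sheaf $G$ of $\mathbf C$-vector spaces satisfies $G(U)=G(Z)^\sigma$, and $b\mapsto\frac12(b+\sigma^*b)$ is a retraction of $g^*\colon G(U)\to G(Z)$. Applied to a resolution, it shows that a $\tau$-cohomology class on $U$ that vanishes on $Z$ vanishes on $U$.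

In degree $0$ there is one more thing to check: a $\sigma$-invariant form on $Z$ should come from a form on $U$ \emph{without poles}. If $f(w)\,dw$ is invariant, $f$ is odd, $f(w)=w\,k(w^2)$, and $f(w)\,dw=\frac12k(z)\,dz$. The candidate $dz/z$ is excluded because it pulls back to $2\,dw/w$: ramification cannot remove a logarithmic pole.

\subsection{The blow-up of a point in the plane}\label{sub:plane}

Let $f\colon M'\to M=\mathbf C^2$ be the blow-up of the origin and $E=\mathbf P^1$ the exceptional curve. The charts are $U_0$ with coordinates $(s,x)$, $y=sx$, and $U_1$ with coordinates $(t,y)$, $x=ty$. On $U_0\cap U_1$ we have $t=s^{-1}$,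
\[
dt=-s^{-2}ds,\qquad y\,dt=-s^{-1}\,x\,ds,\qquad dy=s\,dx+x\,ds .
\]
Since $U_0$, $U_1$ and $U_0\cap U_1$ are Stein, $H^1(M',F)=F(U_0\cap U_1)/(F(U_0)+F(U_1))$ for coherent $F$. Let $F=\Omega^1_{M'}$. Sections on $U_0$ have nonnegative powers of $s$. From $U_1$ we get $t^iy^j\,dt=-s^{j-i-2}x^j\,ds$, hence all $s^ax^b\,ds$ with $a\le b-2$. Then $t^iy^j\,dy$ gives all $s^ax^b\,dx$ with $a\le b+1$, modulo the forms $s^{a-1}x^{b+1}\,ds$; these were obtained from $U_1$ if $a\le b$, and come from $U_0$ if $a=b+1$. So $H^1(M',\Omega^1_{M'})$ is spanned by the class of $s^{-1}ds$. This class restricts to a generator of $H^1(E,\Omega^1_E)$, so it is not zero. Thus $H^1(M',\Omega^1_{M'})=\mathbf C$, and $\Omega^1_M\to Rf_*\Omega^1_{M'}$ is not an isomorphism. But the extra class is already visible on $E$. Indeed, let $F=\ker(\Omega^1_{M'}\to\Omega^1_E)$, which is spanned by $dx,\,x\,ds$ on $U_0$ and by $dy,\,y\,dt$ on $U_1$. From $t^iy^j\cdot y\,dt=-s^{j-i-1}x^j\cdot x\,ds$ we get all $s^ax^b\cdot x\,ds$ with $a\le b-1$, so that now no form is missed, and $H^1(M',F)=0$. (We argued with monomials; the same splittings of convergent Laurent series converge.)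

So a blow-up alone does not compute $\Omega^p_M$. It does so once the forms on the exceptional divisor and on the center are taken into account. As these have smaller dimension, an induction on dimension is possible. It is the induction of Section~\ref{sec:induction}.

\subsection{Plan}

The general case is put together as follows. By flattening and resolution, every $\tau$-covering of a manifold can be refined, locally, by blow-ups with smooth centers followed by a finite surjective map (Section~\ref{sec:refine}). Finite maps are treated by the transfer of Section~\ref{sec:transfer}, blow-ups in Section~\ref{sec:blowup}, and Section~\ref{sec:induction} assembles Theorem~\ref{thm:A}. Sections~\ref{sec:graded}--\ref{sec:proof} deduce Theorem~\ref{thm:main}. Section~\ref{sec:properties} gives properties of $\underline\Omega_X^\bullet$.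

\section{Results used}\label{sec:cited}

\begin{itemize}
\item[\textbf{(Res)}] Every reduced analytic space $S$ has a proper bimeromorphic $\tilde S\to S$ with $\tilde S$ smooth, which is an isomorphism over the complement of a nowhere dense analytic set whose preimage is nowhere dense. (Hironaka; Aroca, Hironaka and Vicente; Bierstone and Milman \cite{BM}; W\l odarczyk \cite{W}.) The construction is functorial for open immersions, so local resolutions glue and the statement is global.
\item[\textbf{(Prin)}] If $J$ is a coherent ideal on a manifold $M$ with nowhere dense zero locus and $U\Subset M$ is open, there is a finite composition $U'\to U$ of blow-ups with closed smooth nowhere dense centers such that $J\mathcal O_{U'}$ is invertible. (Same sources.)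
\item[\textbf{(Flat)}] (Hironaka \cite{H}.) Let $W\to M$ be proper, $M$ reduced. Each $x\in M$ has an open neighborhood $U$ and a finite sequence of blow-ups $U_m\to\dots\to U_0=U$ with closed nowhere dense centers such that the strict transform of $W_U$ is flat over $U_m$. The strict transform is a closed subspace of $W\times_UU_m$, equal to it over the complement of a nowhere dense analytic subset of $U_m$ (the inverse image of the centers).
\item[\textbf{(Bott)}] $H^s(\mathbf P^m,\Omega^a(k))=0$ for $s,k\ge1$.
\item[\textbf{(GAGA)}] Relative GAGA, \cite[XII, 4.2]{SGA1}: higher direct images of coherent sheaves under proper morphisms of finite type $\mathbf C$-schemes commute with analytification.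
\end{itemize}

We also use standard local analytic geometry: Remmert's theorem (images of analytic sets under proper maps are analytic); Hartogs' theorem (holomorphic forms on a manifold extend across analytic subsets of codimension $\ge2$); the fact that if $z$ is isolated in its fiber under $g$, then $z$ has arbitrarily small neighborhoods that are finite over a connected neighborhood of $g(z)$; that finite maps preserve dimension; the dimension formula for flat maps; and the uniqueness of the extension of a finite covering of the complement of a nowhere dense analytic set to a finite covering by a normal space (Grauert--Remmert).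

\section{The topology generated by proper surjections}\label{sec:site}

Fix a universe, let $\mathrm{An}$ be the category of analytic spaces in it, and take sheaves with values in a larger universe in which $\mathrm{An}$ is small. The \emph{elementary coverings} of $X$ are
\begin{itemize}
\item[(o)] open coverings $\{U_j\to X\}$ (the empty family covers $\emptyset$);
\item[(p)] single proper surjective morphisms $\{Y\to X\}$.
\end{itemize}
Both kinds are stable under base change. The \emph{$\tau$-coverings} form the smallest class of families that contains the isomorphisms and the elementary coverings and is closed under composition of families (cover $X$ by $Y_j$, then cover each $Y_j$). This is a pretopology; it defines the topology $\tau$. A $\tau$-sheaf $G$ satisfies the sheaf condition for (o) and (p). In particular it takes disjoint unions to products, and if $Y\to X$ is proper and surjective, then $G(X)\to G(Y)$ is injective with image the equalizer of $G(Y)\rightrightarrows G(Y\times_XY)$.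

Let $\mathbf O$ and $G^p$ be the $\tau$-sheaves associated with $X\mapsto\Gamma(X,\mathcal O_X)$ and $X\mapsto\Gamma(X,\Omega^p_X)$. Then $G^p$ is an $\mathbf O$-module. Choose an injective resolution $G^p\to I^{p,\bullet}$ by $\mathbf O$-modules and put $H^i_\tau(X,G^p)=H^i(I^{p,\bullet}(X))$. We have $H^0_\tau(X,G^p)=G^p(X)$, and every class in $H^i_\tau(X,G^p)$ with $i\ge1$ vanishes on some $\tau$-covering, because a cocycle of $I^{p,\bullet}$ is locally a coboundary. For a $\tau$-sheaf $G$ let $G|_X$ be the sheaf $U\mapsto G(U)$ on the topological space $X$.

\begin{lemma}\label{lem:flasque}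
Let $I$ be an injective $\mathbf O$-module. If $A\to B$ is a monomorphism in $\mathrm{An}$ (for example an open or closed immersion), then $I(B)\to I(A)$ is surjective. In particular $I|_X$ is flasque for every $X$, and the hypercohomology of $I^{p,\bullet}|_X$ on $X$ is $H^*_\tau(X,G^p)$.
\end{lemma}

\begin{proof}
Let $h_A$ be the functor represented by $A$, and $\mathbf O[h_A]$ the presheaf $T\mapsto\bigoplus_{h_A(T)}\mathbf O(T)$, with associated sheaf $\mathbf O[h_A]^a$. Then $\mathrm{Hom}_{\mathbf O}(\mathbf O[h_A]^a,I)=I(A)$. If $A\to B$ is a monomorphism, $\mathbf O[h_A]\to\mathbf O[h_B]$ is injective, hence so is $\mathbf O[h_A]^a\to\mathbf O[h_B]^a$, and injectivity of $I$ gives the first claim. Applied to open immersions it shows that $I|_X$ is flasque. So the hypercohomology of $I^{p,\bullet}|_X$ is computed by the global sections $I^{p,\bullet}(X)$.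
\end{proof}

The maps $\Omega^p_X\to G^p|_X\to I^{p,0}|_X$ are $\mathcal O_X$-linear and functorial in $X$. The main step of the paper is the following.

\begin{theorem}\label{thm:A}
For every manifold $M$ and every $p$ the map $\Omega^p_M\to I^{p,\bullet}|_M$ is a quasi-isomorphism.
\end{theorem}

In other words, $\Omega^p_M=G^p|_M$, and the $\tau$-cohomology of $G^p$ in positive degrees vanishes locally in the usual topology of $M$.

Smoothness matters: on the cusp of Example~\ref{ex:cusp}, $\mathcal O_X\to G^0|_X$ is not surjective. The two pullbacks of the function $t$ to $\tilde X\times_X\tilde X$ agree in $G^0$, because they agree after the proper surjection $\tilde X\to\tilde X\times_X\tilde X$. So $t$ descends to a section of $G^0$ on $X$. If this section came from a holomorphic function $k$ near the singular point, then $\nu^*k$ and $t$ would have the same image in $G^0$ of a neighborhood of $0$ in $\tilde X$, hence $\nu^*k=t$ by Theorem~\ref{thm:A} for the manifold $\tilde X$. There is no such $k$.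

\section{Finite maps: the transfer}\label{sec:transfer}

A \emph{branched covering of dimension $n$} is a finite surjective map $g\colon Z\to U$, where $U$ is a manifold of pure dimension $n$ and $Z$ is reduced of pure dimension $n$. In this section $U$ is connected. We generalize Section~\ref{sub:double}. The new point is that $Z$ need not carry a group action, so we first construct a Galois closure.

\subsection{The Galois closure}

\emph{Openness.} A finite map from a space of pure dimension $n$ to a manifold of pure dimension $n$ is open. Indeed, each point $z$ has arbitrarily small neighborhoods that are finite over a connected neighborhood of $g(z)$. The image of such a neighborhood is analytic of dimension $n$ in a connected $n$-manifold, so it is everything.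

\emph{The \'etale locus.} Let $N\subset Z$ be the set of points where $g$ is not a local isomorphism. If $\Omega^1_{Z/U}$ vanishes at $z$, the fiber of $g$ is a reduced point near $z$, so by Nakayama's lemma $\mathcal O_{U,g(z)}\to\mathcal O_{Z,z}$ is surjective. Thus $g$ is near $z$ a closed immersion into an open subset of $U$, and an isomorphism near $z$ because $Z$ has dimension $n$ at $z$. So $N$ is the support of $\Omega^1_{Z/U}$ and is analytic. It is nowhere dense: otherwise it would contain a nonempty open subset of the regular locus of $Z$, which we may take to be small, and whose image would be open by openness and of measure $0$ by Sard's theorem. Hence $D=g(N)$ is analytic of dimension $<n$, the set $U^\circ=U\setminus D$ is connected and dense, and $g$ is finite \'etale over $U^\circ$, of some degree $d\ge1$.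

\emph{Construction.} Let $W$ be the $d$-fold fiber product $Z\times_U\dots\times_UZ$ with its reduced structure, and $A\subset W$ the preimage of $D$. Let $T^\circ\subset W\setminus A$ be the set of $d$-tuples of distinct points. It is open and closed in the manifold $W\setminus A$, and $T^\circ\to U^\circ$ is a torsor under the symmetric group $S_d$. Let $T$ be the closure of $T^\circ$ in $W$. It is analytic: if $W_i$ is an irreducible component of $W$ not contained in $A$, then $W_i\setminus A$ is irreducible, and these sets are the irreducible components of the manifold $W\setminus A$, that is, its connected components. So $T$ is the union of those $W_i\not\subset A$ with $W_i\setminus A\subset T^\circ$, a locally finite union. Give $T$ the reduced structure. The map $q\colon T\to U$ is finite; it is surjective, as its image is closed and contains $U^\circ$; $T$ has pure dimension $n$; $T|_{U^\circ}=T^\circ$ is dense in $T$; and $S_d$ acts on $T$ over $U$. Let $p_1,\dots,p_d\colon T\to Z$ be the projections, so $gp_k=q$.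

\emph{$S_d$ is transitive on the fibers of $q$.} This is clear over $U^\circ$. Suppose $t,t'\in q^{-1}(u)$ lie in different orbits. Choose disjoint $S_d$-invariant open neighborhoods $B,B'$ of these orbits. As $q$ is open, $q(B)\cap q(B')$ is a neighborhood of $u$ and contains some $v\in U^\circ$. Then $q^{-1}(v)$ meets both $B$ and $B'$, which contradicts transitivity over $v$.

Hence $\coprod_{\sigma\in S_d}T\to T\times_UT$, given by $(\mathrm{id},\sigma)$ on the copy indexed by $\sigma$, is proper and surjective, and for every $\tau$-sheaf $G$ of abelian groups the sheaf conditions give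
\begin{equation}\label{eq:inv}
G(U)=G(T)^{S_d}.
\end{equation}

\subsection{Transfer of cohomology and of forms}

\begin{lemma}\label{lem:transfer}
Let $g\colon Z\to U$ be a branched covering with $U$ connected, and $d$ as above. For each $\tau$-sheaf $G$ of abelian groups there is a homomorphism $\mathrm{tr}\colon G(Z)\to G(U)$, natural in $G$, with $\mathrm{tr}\circ g^*=d$. Hence $H^i_\tau(U,G^p)\to H^i_\tau(Z,G^p)$ is injective for all $i$.
\end{lemma}

\begin{proof}
For $b\in G(Z)$ the element $\sum_kp_k^*b\in G(T)$ is $S_d$-invariant. Let $\mathrm{tr}(b)\in G(U)$ be the element corresponding to it under \eqref{eq:inv}. For $b=g^*a$ the sum is $d\,q^*a$. By naturality $\mathrm{tr}$ is a chain map $I^{p,\bullet}(Z)\to I^{p,\bullet}(U)$ with $\mathrm{tr}\circ g^*=d$, and $d$ is invertible because these are complexes of $\mathbf C$-vector spaces.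
\end{proof}

In degree $0$ we need in addition that the transfer of a K\"ahler form is a form without poles. As in Section~\ref{sub:double}, the reason is that ramification cannot remove a logarithmic pole.

\begin{lemma}\label{lem:forms}
Let $g\colon Z\to U$ be a branched covering with $U$ connected, and let $\alpha\in G^p(U)$ be such that $\alpha|_Z$ is the image of some $\omega\in\Omega^p(Z)$. Then $\alpha$ is the image of some $\eta\in\Omega^p(U)$.
\end{lemma}

\begin{proof}
Put $\theta=\frac1d\sum_kp_k^*\omega\in\Omega^p(T)$. Its image in $G^p(T)$ is $\frac1d\sum_kp_k^*g^*\alpha=q^*\alpha$. As $\theta$ is $S_d$-invariant and $T^\circ\to U^\circ$ is an $S_d$-torsor of manifolds, $\theta|_{T^\circ}=q^*\eta^\circ$ for a unique $\eta^\circ\in\Omega^p(U^\circ)$.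

\emph{$\eta^\circ$ extends to $U$.} By Hartogs' theorem it suffices to extend it near the points of $D$ at which $D$ is a smooth hypersurface, because the other points of $D$ form an analytic set of codimension $\ge2$ in $U$. Near such a point take a polydisk $B$ with coordinates $(z,y)=(z,y_2,\dots,y_n)$ and $D\cap B=\{z=0\}$. Choose a connected component $\hat T$ of the normalization of $T|_B$. It is normal, finite and surjective over $B$, \'etale where $z\ne0$, and its restriction to $z\ne0$ is connected, since a connected normal space is irreducible. By the classification of the finite coverings of $\Delta^*\times\Delta^{n-1}$ and the uniqueness of normal extensions, $\hat T\to B$ is isomorphic to $(w,y)\mapsto(w^e,y)$ for some $e\ge1$. Write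
\[
\eta^\circ=\sum_Ja_J\,dy_J+\sum_Jb_J\,\frac{dz}z\wedge dy_J .
\]
The pullback of $\eta^\circ$ to $\{w\ne0\}$,
\[
\sum_Ja_J(w^e,y)\,dy_J+\sum_Je\,b_J(w^e,y)\,\frac{dw}w\wedge dy_J ,
\]
agrees there with the pullback of the K\"ahler form $\theta$ to the manifold $\hat T$, so it extends holomorphically to $w=0$. Hence $a_J$ is bounded near $z=0$ and extends. Also $b_J(w^e,y)$ extends holomorphically and vanishes at $w=0$, so $b_J$ extends and vanishes on $z=0$. Thus $\eta^\circ$ extends.

\emph{Conclusion.} Let $\eta\in\Omega^p(U)$ be the extension and $\tilde T\to T$ a resolution (Res). The preimage of $T^\circ$ in $\tilde T$ is dense: outside a nowhere dense subset of $\tilde T$, the map $\tilde T\to T$ is an open immersion, and $T^\circ$ is open and dense in $T$. The pullbacks of $\theta$ and $q^*\eta$ to the manifold $\tilde T$ agree on this preimage, hence everywhere. So $\alpha$ and the image of $\eta$ have the same image in $G^p(\tilde T)$. As $\tilde T\to T\to U$ is proper and surjective, $G^p(U)\to G^p(\tilde T)$ is injective, and $\alpha$ is the image of $\eta$.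
\end{proof}

\section{Refining \texorpdfstring{$\tau$}{tau}-coverings of manifolds}\label{sec:refine}

Not every $\tau$-covering of a manifold $M$ can be refined, locally on $M$, by a branched covering. Consider the blow-up $f\colon M'\to M$ of the origin in the plane. Let $Z\to U$ be a branched covering of a connected neighborhood $U$ of the origin that lifts to $Z\to M'$. The image of $Z$ in $f^{-1}(U)$ is closed analytic of dimension $2$, hence all of $f^{-1}(U)$, and so contains $E$; but over the origin it is finite, a contradiction. So we must allow blow-ups before taking a branched covering. We show that this suffices.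

Let $\mathcal B_n$ be the smallest class of families $\{M_k\to M\}$ of manifolds of pure dimension $n$ that is closed under composition and contains isomorphisms, open coverings, and blow-ups along closed nowhere dense submanifolds.

\begin{lemma}\label{lem:refine}
Let $M$ be a manifold of pure dimension $n$ and $\{Y_j\to M\}$ a $\tau$-covering. There are a family $\{M_k\to M\}$ in $\mathcal B_n$ with all $M_k$ connected, branched coverings $Z_k\to M_k$ of dimension $n$, and $M$-morphisms $Z_k\to Y_{j(k)}$.
\end{lemma}

\begin{proof}
The statement has to be made stable under composition of coverings. Say that a family $\{Y_j\to X\}$ of morphisms of analytic spaces has property $\mathbf Q$ if: \emph{for all $n$, all branched coverings $Z\to M$ of dimension $n$, and all morphisms $Z\to X$, there are $\{M_k\to M\}$ in $\mathcal B_n$, branched coverings $Z_k\to M_k$ of dimension $n$, and morphisms $Z_k\to Z$ over $M_k\to M$, such that each $Z_k\to Z\to X$ factors through some $Y_j$.}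

Isomorphisms have $\mathbf Q$. If $\{Y_j\to X\}$ and all $\{Y_{jl}\to Y_j\}_l$ have $\mathbf Q$, so does the composed family: apply $\mathbf Q$ first to $Z\to M$ and $Z\to X$, then to each $Z_k\to M_k$ and $Z_k\to Y_j$. So if (o) and (p) have $\mathbf Q$, all $\tau$-coverings have $\mathbf Q$, and the lemma follows on taking $Z=M=X$ and passing to the connected components of the $M_k$.

\medskip\noindent\emph{Open coverings.} Pulling back to $Z$ gives an open covering $\{V_j\}$ of $Z$. For $x\in M$ choose $z\in Z$ over $x$ and $j$ with $z\in V_j$. As $Z\to M$ is finite, there are a connected open neighborhood $M_x$ of $x$ and an open and closed subspace $Z_x\ni z$ of $Z|_{M_x}$ with $Z_x\subset V_j$. The map $Z_x\to M_x$ is finite, and it is open by Section~\ref{sec:transfer}; its image is open, closed and nonempty, hence $M_x$. The family $\{M_x\to M\}_{x\in M}$ does what is required.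

\medskip\noindent\emph{Proper surjections.} Let $Y\to X$ be proper and surjective. Then $W=Z\times_XY\to Z$ is proper and surjective, hence so is $W\to M$. We flatten $W$ over a blow-up, dominate that blow-up by one with smooth centers, and then cut $W$ by as many equations as the fiber dimension.

\emph{Step 1: flattening.} Let $x\in M$, and take an open $U\ni x$ and $U_m\to\dots\to U_0=U$ as in (Flat), with $U_{l+1}$ the blow-up of the ideal $J_l$ on $U_l$. By induction on $l$, the space $U_l$ is reduced of pure dimension $n$, and $U_l\to U$ is proper and is an isomorphism over the complement of a nowhere dense analytic subset $A_l\subset U$ with nowhere dense preimage. For the induction step one takes $A_{l+1}$ to be the union of $A_l$ and of the image of the zero set of $J_l$. This image is analytic by Remmert's theorem and of dimension $<n$. Its preimage in $U_l$ is nowhere dense, since outside the preimage of $A_l$ it corresponds to a nowhere dense subset of $U$. The blow-up $U_{l+1}\to U_l$ is an isomorphism outside its exceptional divisor, which is nowhere dense.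

\emph{Step 2: smooth centers.} We claim that for each $l$, after shrinking $U$ around $x$, there is a composition $V_l\to U$ of finitely many blow-ups of manifolds along closed smooth nowhere dense centers that factors through $U_l$. Put $V_0=U$, and suppose that $V_l\to U_l$ is given. The zero set of $J_l\mathcal O_{V_l}$ lies over the image in $U$ of the zero set of $J_l$, which is analytic and nowhere dense. As $V_l\to U$ is a composition of blow-ups with nowhere dense centers, the argument of Step~1 shows that the zero set of $J_l\mathcal O_{V_l}$ is nowhere dense. Replace $U$ by a relatively compact open neighborhood of $x$ in it. Its preimage in $V_l$ is relatively compact, since $V_l\to U$ is proper. Now (Prin) gives a composition of blow-ups $V_{l+1}\to V_l$ (over the smaller $U$) with $J_l\mathcal O_{V_{l+1}}$ invertible. By the universal property of blow-ups, $V_{l+1}\to U_l$ factors through $U_{l+1}$.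

\emph{Step 3: a flat proper surjection.} Let $V=V_m$, and let $W'\subset W\times_UV$ be the pullback to $V$ of the strict transform over $U_m$. It is flat and proper over $V$. It is also surjective over $V$: the strict transform has closed image in $U_m$, and this image contains the complement of a nowhere dense set because $W\to M$ is surjective. So the strict transform is surjective over $U_m$, and surjectivity is stable under base change.

\emph{Step 4: cutting.} Let $x'\in V$, choose $w\in W'$ over $x'$, and put $r=\dim_wW'_{x'}$. By flatness $\dim_wW'=n+r$. Let $W''$ be an irreducible component of dimension $n+r$ of the reduced germ $(W',w)$. As $\dim_wW''_{x'}\le r$, there are $h_1,\dots,h_r$ in the maximal ideal of $\mathcal O_{W'',w}$ such that $\{h_1=\dots=h_r=0\}\cap W''_{x'}=\{w\}$ as germs. Let $S=\{h_1=\dots=h_r=0\}_{\mathrm{red}}$. All its components at $w$ have dimension $\ge n$. As $w$ is isolated in its fiber over $x'$, it has arbitrarily small neighborhoods in $S$ that are finite over a connected open neighborhood of $x'$. So $\dim_wS\le n$, and $S$ is of pure dimension $n$ at $w$, hence near $w$. Replace $S$ by a neighborhood of $w$ so small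 that it is of pure dimension $n$, and finite over a connected open neighborhood $V_{x'}$ of $x'$. Then $S\to V_{x'}$ is finite and open, hence surjective because $V_{x'}$ is connected. Put $Z_{x'}=S$, with the maps $Z_{x'}\to W'\to W\to Z$ and $W\to Y$. As $W=Z\times_XY$, the map $Z_{x'}\to Z\to X$ factors through $Y$.

The families $\{V_{x'}\to V\to U\}_{x'\in V}$, composed with the open covering of $M$ by the sets $U$ obtained for the various $x$, form a family in $\mathcal B_n$.
\end{proof}

The transfer handles the branched coverings $Z_k\to M_k$. It remains to come back down from the $M_k$ to $M$, that is, to study blow-ups.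

\section{Blow-ups with smooth centers}\label{sec:blowup}

Let $f\colon M'\to M$ be the blow-up of a manifold along a closed nowhere dense submanifold $C$, with exceptional divisor $E=f^{-1}(C)$, which is smooth. We compare the square formed by $E,M',C,M$ on both sides of Theorem~\ref{thm:A}. To say that a square \emph{induces a distinguished triangle} means that the total complex of the three-term sequence formed from it (with the direct images represented functorially, say by Godement resolutions) is acyclic.

\begin{lemma}\label{lem:blowup}
The square induces a distinguished triangle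
\[
\Omega^p_M\to Rf_*\Omega^p_{M'}\oplus\Omega^p_C\to Rf_*\Omega^p_E\to .
\]
\end{lemma}

\begin{proof}
The restriction $\Omega^p_M\to\Omega^p_C$ is surjective; let $\Omega^p_{M,C}$ be its kernel. The restriction $\Omega^p_{M'}\to\Omega^p_E$ is surjective with kernel $\Omega^p_{M'}(\log E)(-E)$: if $z$ is a local equation of $E$ and $(z,y)$ are coordinates, both are spanned by the forms $z\,dy_J$ and $dz\wedge dy_J$. So we must show that
\[
\Omega^p_{M,C}\to Rf_*\bigl(\Omega^p_{M'}(\log E)(-E)\bigr)
\]
is an isomorphism. This is local on $M$, and trivial where $C$ has codimension $1$, as $f$ is an isomorphism there. So let $M$ be open in $\mathbf C^n$ and $C=\{x_1=\dots=x_c=0\}$ with $c\ge2$.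

\emph{Degree $0$.} By Hartogs' theorem $f_*\Omega^p_{M'}=\Omega^p_M$. For a local section $\omega$ of $\Omega^p_M$ we have $f^*\omega|_E=(f|_E)^*(\omega|_C)$. As $E\to C$ is a surjective submersion, $f^*\omega|_E=0$ if and only if $\omega|_C=0$.

\emph{Higher degrees.} By (GAGA) we may work algebraically with $M=\mathbf A^n$. Then $M'=V'\times\mathbf A^{n-c}$, where $V'$ is the blow-up of $\mathbf A^c$ at $0$, with exceptional divisor $E_0$, and
\[
\Omega^p_{M'}(\log E)(-E)=\bigoplus_{a+b=p}F^a\boxtimes\Omega^b_{\mathbf A^{n-c}},\qquad F^a=\Omega^a_{V'}(\log E_0)(-E_0).
\]
It suffices that $H^s(V',F^a)=0$ for $s>0$. Now $V'$ is the total space $\pi\colon V'\to P=\mathbf P^{c-1}$ of $\mathcal O(-1)$, with zero section $E_0$. So $\pi$ is affine and $\pi_*\mathcal O_{V'}=\bigoplus_{k\ge0}\mathcal O(k)$. The tautological section of $\pi^*\mathcal O(-1)$ has divisor $E_0$, so $\mathcal O(-E_0)=\pi^*\mathcal O(1)$. The relative form $dt/t$, with $t$ a linear fiber coordinate, does not depend on the choice of $t$; hence $\Omega^1_{V'/P}(\log E_0)\cong\mathcal O$, and there is an exact sequence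
\[
0\to\pi^*\Omega^a_P\to\Omega^a_{V'}(\log E_0)\to\pi^*\Omega^{a-1}_P\to0 .
\]
After tensoring with $\pi^*\mathcal O(1)$ and applying $\pi_*$, it places $H^s(V',F^a)$ in an exact sequence between $\bigoplus_{k\ge1}H^s(P,\Omega^a_P(k))$ and $\bigoplus_{k\ge1}H^s(P,\Omega^{a-1}_P(k))$. Both vanish for $s>0$ by (Bott). The twist by $-E$ is essential: it excludes $k=0$, where $H^a(P,\Omega^a_P)\ne0$ for $0\le a\le c-1$.
\end{proof}

On the $\tau$-side the corresponding statement is formal and holds in great generality.

\begin{lemma}\label{lem:abstract}
Let $f\colon X'\to X$ be proper, $\Sigma\subset X$ a closed subspace, $E=X'\times_X\Sigma$, and assume that $X'\setminus E\to X\setminus\Sigma$ is bijective. For every injective $\mathbf O$-module $I$ the sequence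
\[
0\to I(X)\to I(X')\oplus I(\Sigma)\to I(E)\to0
\]
is exact.
\end{lemma}

\begin{proof}
The last map is surjective by Lemma~\ref{lem:flasque}, since $E\to X'$ is a monomorphism. As $X'\sqcup\Sigma\to X$ is proper and surjective, the first map is injective. Let $(a,c)$ satisfy $a|_E=c|_E$. We have to check that $(a,c)$ satisfies the descent condition for $X'\sqcup\Sigma\to X$. Set-theoretically $X'\times_XX'$ is the union of the diagonal and $E\times_\Sigma E$, so $X'\sqcup(E\times_\Sigma E)\to X'\times_XX'$ is proper and surjective. The two pullbacks of $a$ to $X'\times_XX'$ coincide on the diagonal; on $E\times_\Sigma E$ both equal the pullback of $c$. So they agree. On $X'\times_X\Sigma=E$ compatibility is the hypothesis, and on $\Sigma\times_X\Sigma=\Sigma$ there is nothing to check. So $(a,c)$ comes from $I(X)$.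
\end{proof}

\section{Proof of Theorem \ref{thm:A}}\label{sec:induction}

Fix $p$ and write $I^\bullet=I^{p,\bullet}$. A blow-up need not induce an isomorphism on the cohomology of $\Omega^p$, nor on that of $I^\bullet$. But both satisfy the same exact triangle, with correction terms in smaller dimension. So we study their difference. For a manifold $M$ let
\[
\mathcal K_M=\mathrm{Cone}(\Omega^p_M\to I^\bullet|_M),\qquad
K(M)=\mathrm{Cone}\bigl(\Gamma(M,C^\bullet\Omega^p_M)\to\Gamma(M,C^\bullet(I^\bullet|_M))\bigr),
\]
where $C^\bullet(I^\bullet|_M)$ is understood as a total complex. $K(M)$ is a contravariant functor of $M$, and $K^i(M):=H^i(K(M))=H^i(M,\mathcal K_M)$. The sheaf $\mathcal H^i(\mathcal K_M)$ is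
\begin{itemize}
\item zero for $i<-1$;
\item $\ker(\Omega^p_M\to G^p|_M)$ for $i=-1$, and $\mathrm{coker}(\Omega^p_M\to G^p|_M)$ for $i=0$;
\item the sheaf associated with $U\mapsto H^i_\tau(U,G^p)$ for $i\ge1$.
\end{itemize}
Theorem~\ref{thm:A} says that $\mathcal K_M$ is acyclic.

Let $f\colon M'\to M$ be a blow-up as in Section~\ref{sec:blowup}. By Lemma~\ref{lem:blowup}, to which we apply $R\Gamma(M,\cdot)$, and by Lemma~\ref{lem:abstract} together with flasqueness of the sheaves $I^q|_M$, $I^q|_{M'}$, $I^q|_C$ and $I^q|_E$, the total complex of $K(M)\to K(M')\oplus K(C)\to K(E)$ is acyclic. This gives exact sequences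
\begin{equation}\label{eq:MV}
K^{i-1}(E)\to K^i(M)\to K^i(M')\oplus K^i(C).
\end{equation}

A manifold is the disjoint union of its open pure-dimensional parts, and $K$ takes disjoint unions to products. So it suffices to prove, for all $n\ge0$ and all $i$:
\begin{center}
$S(n,i)$: \emph{$\mathcal H^j(\mathcal K_M)=0$ for all $j\le i$ and all manifolds $M$ of pure dimension $n$.}
\end{center}
$S(n,-2)$ is clear.

\medskip\noindent\textbf{$S(n,-1)$.} Let $U\subset M$ be open and let $\omega\in\Omega^p(U)$ have zero image in $G^p(U)$. Then $\omega$ vanishes on a $\tau$-covering of $U$. By Lemma~\ref{lem:refine} there are $\{M_k\to U\}$ in $\mathcal B_n$ and branched coverings $Z_k\to M_k$, with $M_k$ connected, such that $\omega|_{Z_k}=0$. As $Z_k\to M_k$ is \'etale and surjective over a nonempty open set, $\omega|_{M_k}$ vanishes there, and hence on the connected manifold $M_k$. Pullback of holomorphic forms along families in $\mathcal B_n$ is injective, so $\omega=0$.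

\medskip\noindent\textbf{$S(n,i)$ for $i\ge0$.} Assume $S(m,j)$ for all $m$ and all $j<i$, and $S(m,i)$ for $m<n$. First we show that
\begin{equation}\label{eq:inj}
K^i(M)\to\prod_kK^i(M_k)\ \text{ is injective for every } \{M_k\to M\}\text{ in }\mathcal B_n .
\end{equation}
For $M$ of pure dimension $n$ the hypothesis $S(n,i-1)$ gives $K^i(M)=\Gamma(M,\mathcal H^i(\mathcal K_M))$, so \eqref{eq:inj} holds for open coverings. For a blow-up $M'\to M$ with center $C$, we have $K^{i-1}(E)=0$ because $\mathcal K_E$ has no cohomology sheaves in degrees $\le i-1$, and $K^i(C)=0$ because the components of $C$ have dimension $<n$, so that $\mathcal K_C$ has no cohomology sheaves in degrees $\le i$. By \eqref{eq:MV}, $K^i(M)\to K^i(M')$ is injective. Injectivity is preserved under composition of families, which proves \eqref{eq:inj}.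

Now take a germ of $\mathcal H^i(\mathcal K_M)$ at $x\in M$. On some open $U\ni x$ it is represented by the image $\beta\in K^i(U)$ of a class $\alpha\in H^i_\tau(U,G^p)$. There is a $\tau$-covering $\{Y_j\to U\}$ such that $\alpha|_{Y_j}=0$ if $i\ge1$, and such that $\alpha|_{Y_j}$ is the image of a form in $\Omega^p(Y_j)$ if $i=0$. Take $M_k$ and $Z_k$ as in Lemma~\ref{lem:refine} (for $U$).
\begin{itemize}
\item If $i\ge1$, then $\alpha|_{Z_k}=0$, so $\alpha|_{M_k}=0$ by Lemma~\ref{lem:transfer}.
\item If $i=0$, then $\alpha|_{Z_k}$ is the image of a K\"ahler form, so $\alpha|_{M_k}$ is the image of a form in $\Omega^p(M_k)$ by Lemma~\ref{lem:forms}.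
\end{itemize}
In both cases $\beta|_{M_k}=0$ in $K^i(M_k)$ for all $k$, so $\beta=0$ by \eqref{eq:inj}. This proves $S(n,i)$ by induction on $i$ and, for fixed $i$, on $n$. Theorem~\ref{thm:A} follows. \qed

\section{The graded pieces of the complex of a hypercovering}\label{sec:graded}

Call a morphism \emph{$\tau$-covering} if some $\tau$-covering of its target factors through it. Such morphisms are stable under base change and composition and include the proper surjections, and a morphism through which a $\tau$-covering morphism to the same target factors is $\tau$-covering. A \emph{$\tau$-hypercovering} is defined like a proper hypercovering, with ``$\tau$-covering'' instead of ``proper and surjective''. The analogue of \eqref{eq:AB} holds for it.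

The next lemma is the promised generalization of Section~\ref{sub:point}. There one point $y$ served as cone point for all simplices. Here a cone over any given finite set of simplices exists after a further $\tau$-covering.

\begin{lemma}\label{lem:exact}
Let $Y_\bullet\to X$ be a $\tau$-hypercovering and $I$ an injective $\mathbf O$-module. Then
\[
0\to I(X)\to I(Y_0)\to I(Y_1)\to\cdots
\]
is exact.
\end{lemma}

\begin{proof}
This complex is obtained by applying $\mathrm{Hom}_{\mathbf O}(\,\cdot\,,I)$ to the sheafification of
\[
\cdots\to\mathbf O[h_{Y_1}]\to\mathbf O[h_{Y_0}]\to\mathbf O[h_X]\to0 ,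
\]
so it suffices that each cycle of the latter over each $T$ becomes a boundary over some $T'$ with $T'\to T$ a $\tau$-covering morphism. Put $Y_{-1}=X$. A cycle $c\in\mathbf O[h_{Y_n}](T)$ is a finite sum $\sum_xc_x$ over points $x\in X(T)$, where $c_x$ is supported on $n$-simplices of the simplicial set $Y_\bullet(T)_x$ of morphisms $T\to Y_\bullet$ over $x$ (on $x$ itself if $n=-1$). The differential respects this decomposition, so each $c_x$ is a cycle. Treating the finitely many $x$ separately and taking the fiber product over $T$ of the resulting $T'_x$, we may assume $c=c_x$.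

For $n=-1$ we have $c=r[x]$ with $r\in\mathbf O(T)$, and $x$ lifts to $Y_0$ over $T'=T\times_XY_0$.

Let $n\ge0$. Let $S\subset Y_\bullet(T)_x$ be the finite simplicial subset generated by the simplices that occur in $c$, and let $CS=S*\Delta^0$ be the cone, again a finite simplicial set. The inclusion $S\subset Y_\bullet(T)_x$ is a morphism $T\to Y^S$ over $X$. Over $T'=T\times_{Y^S}Y^{CS}$, which is $\tau$-covering over $T$, it extends to $CS\to Y_\bullet(T')_x$. The augmented chain complex of $CS$ with coefficients in any ring is contractible: if $v$ is the cone point, an $n$-simplex $\sigma$ gives an $(n+1)$-simplex $\sigma*v$ with $d_i(\sigma*v)=d_i\sigma*v$ for $i\le n$ (for $n=0$: $d_0(\sigma*v)=v$) and $d_{n+1}(\sigma*v)=\sigma$. So $\sigma\mapsto(-1)^{n+1}\sigma*v$ is a contracting homotopy, where the generator in degree $-1$ goes to $v$. Hence $c$, a cycle of the augmented chain complex of $S$ with coefficients in $\mathbf O(T)$, is a boundary in that of $CS$, and its image in $\mathbf O[h_{Y_n}](T')$ is a boundary.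
\end{proof}

For a $\tau$-hypercovering with smooth terms we define $R\varepsilon_*\Omega^\bullet_{Y_\bullet}$ by the formula of Section~\ref{sub:cat}.

\begin{proposition}\label{prop:graded}
For every $\tau$-hypercovering $\varepsilon\colon Y_\bullet\to X$ with smooth terms (for example a smooth proper hypercovering) there is an isomorphism $R\varepsilon_*\Omega^p_{Y_\bullet}\cong I^{p,\bullet}|_X$ in $D^+(X,\mathcal O_X)$, compatible with all morphisms of such hypercoverings over $X$. In particular every such morphism $g\colon Z_\bullet\to Y_\bullet$ induces a filtered quasi-isomorphism $g^*\colon R\varepsilon_{Y*}\Omega^\bullet_{Y_\bullet}\to R\varepsilon_{Z*}\Omega^\bullet_{Z_\bullet}$.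
\end{proposition}

\begin{proof}
Consider the maps
\[
s(\varepsilon_{n*}C^\bullet\Omega^p_{Y_n})\to s\bigl(\varepsilon_{n*}C^\bullet(I^{p,\bullet}|_{Y_n})\bigr)\leftarrow s(\varepsilon_{n*}I^{p,\bullet}|_{Y_n})\leftarrow I^{p,\bullet}|_X ,
\]
which are $\mathcal O_X$-linear and functorial in $Y_\bullet$ over $X$. The first is a quasi-isomorphism: by Theorem~\ref{thm:A} (the $Y_n$ are smooth) both sides compute $R\varepsilon_{n*}\Omega^p_{Y_n}$ for each $n$. The second is one because the $I^{p,q}|_{Y_n}$ are flasque. For the third, let $U\subset X$ be open. Then $Y_{\bullet,U}\to U$ is a $\tau$-hypercovering and $(\varepsilon_{n*}I^{p,q}|_{Y_n})(U)=I^{p,q}(Y_{n,U})$, so the third map is a quasi-isomorphism by Lemma~\ref{lem:exact}. The last assertion follows, since $\mathrm{gr}^p(g^*)$ corresponds, up to the shift $[-p]$, to the identity of $I^{p,\bullet}|_X$.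
\end{proof}

This settles the graded pieces. What is left is to connect different hypercoverings by morphisms, and to show that in $\mathcal D_X$ the choice of the morphism does not matter. Proposition~\ref{prop:graded} gives the latter only after passing to $\mathrm{gr}$, and a morphism in $\mathcal D_X$ need not be determined by its graded pieces. So we use homotopies.

\section{Refinements and homotopies of hypercoverings}\label{sec:hyper}

The statements of this section hold for proper hypercoverings and for $\tau$-hypercoverings. ``Hypercovering'' means one of the two kinds, fixed throughout.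

\begin{lemma}[smooth refinement]\label{lem:refinement}
For every hypercovering $W'_\bullet\to X$ there are a hypercovering $W_\bullet\to X$ with smooth terms and a morphism $W_\bullet\to W'_\bullet$ over $X$.
\end{lemma}

\begin{proof}
\emph{Recall} how simplicial objects are built degree by degree. Let $W_{\le n}$ be an $n$-truncated simplicial object over $X$. Its latching object is $L_{n+1}=\mathrm{colim}\,W_m$, over the surjections $[n+1]\twoheadrightarrow[m]$ with $m\le n$, provided that this colimit exists. Then an extension of $W_{\le n}$ to an $(n+1)$-truncated object is the same as a factorization $L_{n+1}\to W_{n+1}\to W^{\partial\Delta^{n+1}}$ of the canonical map. An extension of a morphism $W_{\le n}\to W'_{\le n}$ is the same as a map $W_{n+1}\to W'_{n+1}$ compatible with the maps from $L_{n+1}$ and to the matching spaces. Suppose $W_{\le n}$ is \emph{split}, that is, $W_m=\coprod_{[m]\twoheadrightarrow[k]}N_k$ compatibly with degeneracies. Then the colimit exists, and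
\[
L_{n+1}=\coprod_{[n+1]\twoheadrightarrow[k],\ k\le n}N_k .
\]
Indeed, a compatible family of maps $f_s\colon W_m\to A$, indexed by $s\colon[n+1]\twoheadrightarrow[m]$, is determined by the restrictions $f_u|_{N_k}$ to the component of $\mathrm{id}_{[k]}$, for $u\colon[n+1]\twoheadrightarrow[k]$, because $f_s$ on the component of $t\colon[m]\twoheadrightarrow[k]$ equals $f_{ts}|_{N_k}$; and these restrictions are arbitrary.

\emph{Construction.} We proceed by induction, starting from the empty object for $n=-1$, with matching space $X$ in degree $0$. Let a morphism $W_{\le n}\to W'_{\le n}$ be given, with $W_{\le n}$ split, with smooth terms, and satisfying the hypercovering condition in degrees $\le n$. Put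
\[
P=W^{\partial\Delta^{n+1}}\times_{W'^{\,\partial\Delta^{n+1}}}W'_{n+1},
\]
let $N_{n+1}\to P_{\mathrm{red}}$ be a resolution (Res), and let $W_{n+1}=N_{n+1}\sqcup L_{n+1}$, which is smooth. The map to $W^{\partial\Delta^{n+1}}$ is the evident one on both parts. The map $W_{n+1}\to W'_{n+1}$ is $N_{n+1}\to P\to W'_{n+1}$ on the first part. On the second it is given by the compatible family $W_m\to W'_m\to W'_{n+1}$. These maps are compatible as required, and $W_{\le n+1}$ is split.

\emph{The matching map.} The map $P\to W^{\partial\Delta^{n+1}}$ is a base change of $W'_{n+1}\to W'^{\,\partial\Delta^{n+1}}$, and $N_{n+1}\to P_{\mathrm{red}}\to P$ is proper and surjective. In the case of $\tau$-hypercoverings, the $\tau$-covering morphism $N_{n+1}\to W^{\partial\Delta^{n+1}}$ factors through $W_{n+1}$, so $W_{n+1}\to W^{\partial\Delta^{n+1}}$ is $\tau$-covering. In the case of proper hypercoverings, $W_{n+1}\to W^{\partial\Delta^{n+1}}$ is surjective already on $N_{n+1}$ and proper there as a composition of proper maps. It is proper on each of the finitely many $N_k$ in $L_{n+1}$, because $W_k$, and hence $N_k$, is proper over $X$ by \eqref{eq:AB}, and the target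 is Hausdorff.
\end{proof}

The constant simplicial space $X$ is a hypercovering of $X$ of either kind, as all its matching spaces are $X$. So hypercoverings with smooth terms exist. If $Y_\bullet$ and $Y'_\bullet$ are hypercoverings, so is $Y_\bullet\times_XY'_\bullet$, since $(Y\times_XY')^{\partial\Delta^n}=Y^{\partial\Delta^n}\times_XY'^{\,\partial\Delta^n}$. Refining this product, we see that any two, and likewise any finite number, of hypercoverings are dominated by one with smooth terms.

\begin{lemma}[homotopies]\label{lem:homotopy}
Let $g_0,g_1\colon Z_\bullet\to Y_\bullet$ be morphisms of hypercoverings over $X$. There are a hypercovering $W_\bullet$ with smooth terms and a morphism $h\colon W_\bullet\to Z_\bullet$ such that $g_0h$ and $g_1h$ are simplicially homotopic over $X$.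
\end{lemma}

\begin{proof}
We take the universal space on which there is a homotopy, check that it is a hypercovering, and refine it. Put
\[
W'_n=Z_n\times_{Y^{\Delta^n\times\partial\Delta^1}}Y^{\Delta^n\times\Delta^1},\qquad
(g_0,g_1)\colon Z_n\to Y_n\times_XY_n=Y^{\Delta^n\times\partial\Delta^1}.
\]
Its $T$-points over $X$ are the pairs $(z,\gamma)$ of $z\in Z_n(T)$ and $\gamma\colon\Delta^n\times\Delta^1\to Y_\bullet(T)$ with restrictions $g_0z$ and $g_1z$ to the two ends. Hence
\[
W'^{\,\partial\Delta^n}=Z^{\partial\Delta^n}\times_{Y^{\partial\Delta^n\times\partial\Delta^1}}Y^{\partial\Delta^n\times\Delta^1},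
\]
and $W'_n\to W'^{\,\partial\Delta^n}$ is the composition
\begin{align*}
W'_n&\to Z_n\times_{Y^{\Delta^n\times\partial\Delta^1}}Y^{(\Delta^n\times\partial\Delta^1)\cup(\partial\Delta^n\times\Delta^1)}\\
&=Z_n\times_{Y^{\partial\Delta^n\times\partial\Delta^1}}Y^{\partial\Delta^n\times\Delta^1}\to W'^{\,\partial\Delta^n}.
\end{align*}
The first map is a base change of a map as in \eqref{eq:AB} for $Y_\bullet$. The last is a base change of $Z_n\to Z^{\partial\Delta^n}$. So $W'_\bullet$ is a hypercovering. On $T$-points, $((z,\gamma),\theta)\mapsto\gamma\circ(\mathrm{id},\theta)$, for $\theta\colon\Delta^n\to\Delta^1$, defines a homotopy $W'_\bullet\times\Delta^1\to Y_\bullet$ over $X$ between the two composites $W'_\bullet\to Z_\bullet\rightrightarrows Y_\bullet$. Compose with a smooth refinement $W_\bullet\to W'_\bullet$ from Lemma~\ref{lem:refinement}.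
\end{proof}

\begin{lemma}\label{lem:same}
Homotopic morphisms $u_0,u_1\colon W_\bullet\to Y_\bullet$ over $X$ of hypercoverings with smooth terms induce the same map $R\varepsilon_{Y*}\Omega^\bullet_{Y_\bullet}\to R\varepsilon_{W*}\Omega^\bullet_{W_\bullet}$ in $\mathcal D_X$.
\end{lemma}

\begin{proof}
\emph{A filtered chain homotopy.} Let the homotopy be given by maps $H_\theta\colon W_n\to Y_n$, for $\theta\in\Delta^1_n$, with $H_{\mathrm{const}\,0}=u_0$ and $H_{\mathrm{const}\,1}=u_1$. For $0\le j\le n$ let $\theta_j\colon[n+1]\to[1]$ take the value $0$ exactly on $\{0,\dots,j\}$, and put $h_j=H_{\theta_j}\circ s_j\colon W_n\to Y_{n+1}$. From $d_iH_\theta=H_{\theta\delta^i}d_i$, with $\delta^i\colon[n]\to[n+1]$ omitting $i$, and the simplicial identities for $d_is_j$ one obtains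
\begin{gather*}
d_0h_0=u_1,\qquad d_{n+1}h_n=u_0,\qquad d_{j+1}h_{j+1}=d_{j+1}h_j,\\
d_ih_j=h_{j-1}d_i\ \ (i<j),\qquad d_ih_j=h_jd_{i-1}\ \ (i>j+1).
\end{gather*}
For instance, $\theta_0\delta^0$ is constant $1$ and $d_0s_0=\mathrm{id}$; both $\theta_j\delta^{j+1}$ and $\theta_{j+1}\delta^{j+1}$ vanish exactly on $\{0,\dots,j\}$, and $d_{j+1}s_j=d_{j+1}s_{j+1}=\mathrm{id}$; for $i<j$, $\theta_j\delta^i=\theta_{j-1}$ and $d_is_j=s_{j-1}d_i$.

The functor $S\mapsto\mathcal A(S)$ of Section~\ref{sub:cat} is contravariant from manifolds over $X$ to filtered complexes with internal differential $\delta$. Its transition maps are $\mathcal O_X$-linear, filtered and commute with $\delta$. Put $\partial=\sum(-1)^id_i^*$ and $s=\sum_j(-1)^jh_j^*\colon\mathcal A(Y_{n+1})\to\mathcal A(W_n)$. On $\mathcal A(Y_n)$ we have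
\[
s\partial=\sum_{j=0}^n\sum_{i=0}^{n+1}(-1)^{i+j}(d_ih_j)^* .
\]
The terms $(i,j)=(0,0)$ and $(n+1,n)$ give $u_1^*-u_0^*$. The terms $(j,j)$ and $(j,j-1)$, $1\le j\le n$, cancel. The terms with $i<j$ are $(-1)^{i+j}d_i^*h_{j-1}^*$ and those with $i>j+1$ are $(-1)^{i+j}d_{i-1}^*h_j^*$; together they are the negative of $\partial s=\sum(-1)^{i+j}d_i^*h_j^*$. Hence $\partial s+s\partial=u_1^*-u_0^*$. With the total differential $D=\partial+(-1)^n\delta$ in simplicial degree $n$, the terms with $\delta$ cancel in $Ds+sD$, because $s\delta=\delta s$ and $s$ lowers $n$ by $1$. So $Ds+sD=u_1^*-u_0^*$, with $s$ $\mathcal O_X$-linear and filtered.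

\emph{Homotopic maps are equal in $\mathcal D_X$.} Let $\varphi,\psi\colon K\to L$ in $\mathcal C_X$ satisfy $\varphi-\psi=ds+sd$ with $s$ $\mathcal O_X$-linear, filtered, of degree $-1$. Let $\mathrm{Cyl}=K\oplus K\oplus K[1]$ with the evident filtration and
\[
d(a,b,c)=(da+c,\ db-c,\ -dc),
\]
an object of $\mathcal C_X$. The map $\pi(a,b,c)=a+b$ is a filtered quasi-isomorphism onto $K$: it is surjective on every $\mathrm{gr}^p$, and its kernel $\{(a,-a,c)\}$ is a cone of the identity. It satisfies $\pi i_0=\pi i_1=\mathrm{id}$ for the inclusions $i_0,i_1\colon K\to\mathrm{Cyl}$ of the first two summands, so $i_0=i_1$ in $\mathcal D_X$. The map $\Phi(a,b,c)=\varphi a+\psi b+sc$ is a chain map, since $(\varphi-\psi)c-sdc=dsc$. So $\varphi=\Phi i_0=\Phi i_1=\psi$ in $\mathcal D_X$.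
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

Part (a) was shown after Lemma~\ref{lem:refinement}.

(b) By Proposition~\ref{prop:graded}, $g^*$ is an isomorphism in $\mathcal D_X$. Given $g_0,g_1\colon Z_\bullet\to Y_\bullet$, take $h\colon W_\bullet\to Z_\bullet$ as in Lemma~\ref{lem:homotopy}. By Lemma~\ref{lem:same}, $h^*g_0^*=h^*g_1^*$, and $h^*$ is an isomorphism, so $g_0^*=g_1^*$.

(c) For $Y_\bullet,Y'_\bullet$ choose a smooth proper hypercovering $W_\bullet$ with morphisms $g\colon W_\bullet\to Y_\bullet$ and $g'\colon W_\bullet\to Y'_\bullet$, and put $\phi_{Y'Y}=(g'^*)^{-1}g^*$. Let $W_1,g_1,g_1'$ be another choice, and let $V_\bullet$ dominate both by $v\colon V_\bullet\to W_\bullet$ and $v_1\colon V_\bullet\to W_{1,\bullet}$. By (b), $v^*g^*=v_1^*g_1^*$ and $v^*g'^*=v_1^*g_1'^*$, whence $(g'^*)^{-1}g^*=(g_1'^*)^{-1}g_1^*$. Transitivity follows by using one hypercovering that dominates all three. For $g\colon Z_\bullet\to Y_\bullet$ take $W=Z$ to get $\phi_{ZY}=g^*$. Finally $\phi_{WY'}\phi_{Y'Y}=\phi_{WY}$ with $\phi_{WY'}=g'^*$ and $\phi_{WY}=g^*$ forces the formula, so the system is unique. \qed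

\section{Properties of \texorpdfstring{$\underline\Omega_X^\bullet$}{the complex}}\label{sec:properties}

For $f\colon X'\to X$ and $K\in\mathcal C_{X'}$ put $Rf_*K=f_*s(C^\bullet K)$. This preserves filtered quasi-isomorphisms and defines $Rf_*\colon\mathcal D_{X'}\to\mathcal D_X$. If the terms of all $\mathrm{gr}^pK$ are flasque, $f_*K\to Rf_*K$ is a filtered quasi-isomorphism.

\begin{theorem}\label{thm:properties}
\begin{enumerate}
\item[(i)] Theorem~\ref{thm:main} holds for all $\tau$-hypercoverings $Y_\bullet\to X$ with smooth terms, proper over $X$ or not, with the same resulting object. Canonically $\underline\Omega^p_X\cong I^{p,\bullet}|_X$ in $D^+(X,\mathcal O_X)$; up to canonical isomorphism it depends only on $X_{\mathrm{red}}$. If $X$ is smooth, $\Omega^\bullet_X\to\underline\Omega^\bullet_X$ is an isomorphism in $\mathcal D_X$.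
\item[(ii)] Every $f\colon X'\to X$ induces $f^*\colon\underline\Omega_X^\bullet\to Rf_*\underline\Omega_{X'}^\bullet$ in $\mathcal D_X$, compatibly with composition. For any $\tau$-hypercovering $\varepsilon\colon Y_\bullet\to X$ with arbitrary terms, $\underline\Omega^p_X\cong R\varepsilon_*\underline\Omega^p_{Y_\bullet}:=s(\varepsilon_{n*}I^{p,\bullet}|_{Y_n})$.
\item[(iii)] Let $f\colon X'\to X$ be proper, $\Sigma\subset X$ a closed analytic subspace, $E=f^{-1}(\Sigma)$, with $X'\setminus E\to X\setminus\Sigma$ bijective. Then there is a distinguished triangle
\[
\underline\Omega^p_X\to Rf_*\underline\Omega^p_{X'}\oplus\underline\Omega^p_\Sigma\to Rf_*\underline\Omega^p_E\to .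
\]
In particular $\underline\Omega^p_X\cong Rf_*\underline\Omega^p_{X'}$ if $f$ is proper and bijective.
\item[(iv)] $\underline\Omega^p_X$ has coherent cohomology sheaves, is locally bounded and concentrated in degrees $\ge0$, and vanishes for $p>\dim X$. The complex underlying $\underline\Omega_X^\bullet$ is a resolution of $\mathbf C_X$.
\item[(v)] If a finite group $\Gamma$ acts on $Y$ and $q\colon Y\to X=Y/\Gamma$ is the quotient, then $\mathcal H^i(\underline\Omega^p_X)\cong\mathcal H^i(q_*\underline\Omega^p_Y)^\Gamma$. If $Y$ is smooth, $\underline\Omega^p_X\cong(q_*\Omega^p_Y)^\Gamma$.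
\item[(vi)] If $X$ is a separated $\mathbf C$-scheme of finite type and $\varepsilon\colon Y_\bullet\to X$ is a proper hypercovering by smooth schemes of finite type, then $(R\varepsilon_*\Omega^p_{Y_\bullet})^{\mathrm{an}}\cong\underline\Omega^p_{X^{\mathrm{an}}}$, and $R\varepsilon_*\Omega^\bullet_{Y_\bullet}$ on the Zariski site is independent of $\varepsilon$ in the sense of Theorem~\ref{thm:main}.
\end{enumerate}
\end{theorem}

\begin{proof}
(i) Proposition~\ref{prop:graded} and Section~\ref{sec:hyper} were proved for $\tau$-hypercoverings as well, and Section~\ref{sec:proof} uses nothing else. Smooth proper hypercoverings are special cases, so the object is the same. The isomorphism $\underline\Omega^p_X\cong I^{p,\bullet}|_X$ is Proposition~\ref{prop:graded}. As $X_{\mathrm{red}}\to X$ is a proper surjective monomorphism, the sheaf condition gives $I(X)=I(X_{\mathrm{red}})$, and likewise over all open subsets, so the object depends only on $X_{\mathrm{red}}$. For smooth $X$ use the constant hypercovering $X$; its cosimplicial differentials are alternately $0$ and the identity, so $\Omega_X^\bullet\to R\varepsilon_*\Omega^\bullet_{Y_\bullet}$ is a filtered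 quasi-isomorphism.

(ii) For a smooth proper hypercovering $\varepsilon'\colon Y'_\bullet\to X'$ the terms of $\mathrm{gr}^p R\varepsilon'_*\Omega^\bullet_{Y'_\bullet}$ are flasque, so $Rf_*\underline\Omega^\bullet_{X'}$ is represented by $f_*R\varepsilon'_*\Omega^\bullet_{Y'_\bullet}$, and $f_*$ preserves the filtered quasi-isomorphisms $g^*$ between such objects. Choose a smooth proper hypercovering $Y_\bullet$ of $X$ and a smooth refinement $Y'_\bullet$ of the proper hypercovering $Y_\bullet\times_XX'\to X'$. The composite $Y'_\bullet\to Y_\bullet$ induces $f^*$. For two choices $Y'_1,Y'_2$ take a smooth $W_\bullet$ over $X'$ dominating both. It has two maps to $Y_\bullet\times_XX'$ over $X'$. By Lemma~\ref{lem:homotopy}, which does not require the target to have smooth terms, they become homotopic on some smooth $W''_\bullet\to W_\bullet$. Composing the homotopy with $Y_\bullet\times_XX'\to Y_\bullet$ and arguing as in Lemma~\ref{lem:same}, we see that both choices give the same map in $\mathcal D_X$. If $Y_{1,\bullet}\to Y_\bullet$ is a morphism, a refinement of $Y_{1,\bullet}\times_XX'$ also maps to $Y_\bullet\times_XX'$ and can serve for both, so $f^*$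 is compatible with the change of $Y_\bullet$. If $f'\colon X''\to X'$ is a second map and $Y''_\bullet$ a smooth refinement of $Y'_\bullet\times_{X'}X''$, then $Y''_\bullet$ maps to $Y_\bullet\times_XX''$, and the composite $Y''_\bullet\to Y'_\bullet\to Y_\bullet$ gives the compatibility with composition. The descent statement is Lemma~\ref{lem:exact} over all open subsets of $X$.

(iii) Apply Lemma~\ref{lem:abstract} over all open subsets of $X$ to the $I^{p,q}$, and use that $f_*=Rf_*$ on flasque sheaves. If $f$ is bijective, take $\Sigma=\emptyset$.

(iv) \emph{Coherence.} For a smooth proper hypercovering there is a first quadrant spectral sequence of $\mathcal O_X$-modules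
\[
E_1^{n,q}=R^q\varepsilon_{n*}\Omega^p_{Y_n}\Rightarrow\mathcal H^{n+q}(\underline\Omega^p_X),
\]
and $E_1^{n,q}$ is coherent by Grauert's theorem. The object is concentrated in degrees $\ge0$.

\emph{Boundedness and vanishing.} These are local on $X$, so let $d=\dim X$ be finite and argue by induction on $d$. By (i) we may assume $X$ reduced. Let $f\colon\tilde X\to X$ be a resolution that is an isomorphism outside a nowhere dense $\Sigma$ with nowhere dense preimage, so that $\dim\Sigma<d$ and $\dim f^{-1}(\Sigma)<d$. In the triangle of (iii), $\underline\Omega^p_{\tilde X}=\Omega^p_{\tilde X}$ is zero for $p>d$. We have $R^jf_*=0$ for $j>2d$, since the fibers are compact of real dimension $\le2d$. By induction $\underline\Omega^p_\Sigma$ and $\underline\Omega^p_{f^{-1}(\Sigma)}$ vanish for $p\ge d$ and are bounded over compact subsets of $X$, because $f$ is proper; the same then holds for their direct images on $X$.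

\emph{Resolution.} The map $\mathbf C_{Y_n}\to\Omega^\bullet_{Y_n}$ is a quasi-isomorphism by the Poincar\'e lemma, and $\mathbf C_X\cong R\varepsilon_*\mathbf C_{Y_\bullet}$ by cohomological descent for proper surjective maps \cite[5.3]{D}.

(v) The map $q$ is finite and surjective and its fibers are the $\Gamma$-orbits, so $\coprod_{\gamma\in\Gamma}Y\to Y\times_XY$, $y\mapsto(y,\gamma y)$, is proper and surjective. As in \eqref{eq:inv}, $I(U)=I(q^{-1}U)^\Gamma$ for $U\subset X$ open, so $I^{p,\bullet}|_X=(q_*I^{p,\bullet}|_Y)^\Gamma$. Taking $\Gamma$-invariants is exact in characteristic $0$, which gives the first claim. If $Y$ is smooth, $q_*\Omega^p_Y\to q_*I^{p,\bullet}|_Y$ is a $\Gamma$-equivariant quasi-isomorphism, by Theorem~\ref{thm:A} and because $q_*$ is exact for the finite map $q$.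

(vi) Analytification preserves fiber products, smoothness, properness and surjectivity, so $Y_\bullet^{\mathrm{an}}\to X^{\mathrm{an}}$ is a smooth proper hypercovering. The maps of ringed spaces $Y_n^{\mathrm{an}}\to Y_n$ induce a morphism $(R\varepsilon_*\Omega^p_{Y_\bullet})^{\mathrm{an}}\to R\varepsilon^{\mathrm{an}}_*\Omega^p_{Y_\bullet^{\mathrm{an}}}$, since analytification of modules on $X$ is exact. By (GAGA), $(R^q\varepsilon_{n*}\Omega^p_{Y_n})^{\mathrm{an}}=R^q\varepsilon^{\mathrm{an}}_{n*}\Omega^p_{Y_n^{\mathrm{an}}}$. Comparing the spectral sequences of (iv) for $Y_\bullet$ and $Y_\bullet^{\mathrm{an}}$ gives the first claim. A morphism $g$ of smooth proper algebraic hypercoverings induces a filtered quasi-isomorphism on $X$: the cohomology sheaves of the graded pieces are coherent, pullback to $X^{\mathrm{an}}$ is exact and conservative on coherent sheaves, and $g^{\mathrm{an}}$ induces a filtered quasi-isomorphism by Proposition~\ref{prop:graded}. The proofs of Section~\ref{sec:hyper} (for proper hypercoverings) and Section~\ref{sec:proof} then apply verbatim in the category of separated schemes of finite type over $X$, with algebraic resolution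 of singularities.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BM} Bierstone and Milman, Invent.\ Math.\ \textbf{128} (1997).

\bibitem{D} Deligne, \emph{Hodge III}.

\bibitem{H} Hironaka, \emph{Flattening theorem in complex-analytic geometry}, Amer.\ J.\ Math.\ \textbf{97} (1975).

\bibitem{HP} Helge Holden and Ragni Piene (editors),
\url{https://abelprisen.no/sites/default/files/2021-09/The%20Abel%20Prize%202013-2017_Full.pdf}

\bibitem{SGA1} SGA~1.

\bibitem{W} W\l odarczyk, \emph{Resolution of singularities of analytic spaces}.

\end{thebibliography}

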